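# Monotonically normal spaces in which discrete sets have locally compact closures

## 1. Two theorems and a sharp example

**Theorem 1.** Every monotonically normal discretely locally compact space has the Baire property. More generally, if $X$ is monotonically normal and the closure of every discrete subspace of $X$ is Čech-complete, then every closed subspace of $X$ is Baire.

**Theorem 2.** A monotonically normal space is discretely locally compact if and only if it is locally compact.

**Example 3.** There is a countable monotonically normal space $\mathbb T$ in which the closure of every discrete set is scattered (hence all subspaces of such closures are Baire), but which is not Baire. So in Theorem 1 "Čech-complete" cannot be weakened to "hereditarily Baire", or even to "scattered".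

Everything is proved in ZFC. The question behind these statements comes from "Discrete Reflexivity in GO Spaces" (https://hrcak.srce.hr/file/193371): must a monotonically normal discretely locally compact space have the Baire property? Theorem 1 says yes. Theorem 2 says more, since locally compact Hausdorff spaces are Baire. We now explain the words.

**Definition (discretely $P$).** A subspace $D\subseteq X$ is *discrete* if every $d\in D$ has an open $V\ni d$ with $V\cap D=\{d\}$; it need not be closed. The space $X$ is *discretely $P$* if $\overline D$ has the property $P$ for every discrete $D\subseteq X$. Thus $X$ is discretely locally compact if each such $\overline D$ is locally compact.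

**Definition (monotonically normal, MN).** A $T_1$ space $X$ is *monotonically normal* if there is an operator $G$ that assigns to each pair $(x,U)$ with $U$ open and $x\in U$ an open set $G(x,U)$ with $x\in G(x,U)\subseteq U$, such that
$$G(x,U)\cap G(y,V)\neq\emptyset\ \Longrightarrow\ x\in V\ \text{ or }\ y\in U. \tag{MN}$$

Metric spaces are MN. Let $r(x,U)=\min\{1,d(x,X\setminus U)\}$ (with $r=1$ if $U=X$) and let $G(x,U)$ be the open ball about $x$ of radius $r(x,U)/2$. If $G(x,U)$ and $G(y,V)$ meet, then $d(x,y)<\frac12(r(x,U)+r(y,V))$. If, say, $r(x,U)$ is the larger radius, then $d(x,y)<r(x,U)$, so $y\in U$. Another example is the Sorgenfrey line, with $G(x,U)=[x,b)$ for some $b>x$ with $[x,b)\subseteq U$. If $[x,b)$ and $[y,c)$ meet and $x\le y$, then $y\in[x,b)\subseteq U$.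

**Definition (other terms).** A space is *Baire* if the intersection of any countable family of dense open sets is dense. *Locally compact* (lc) means that every point has a compact neighbourhood. *Crowded* means without isolated points. *Scattered* means that every nonempty subspace has an isolated point. *Nowhere dense* is abbreviated nwd; a closed set is nwd if it contains no nonempty open set. A *Čech-complete* space is a Tychonoff space that is a $G_\delta$ in its Čech–Stone compactification. A *$k$-space* is a Hausdorff space in which a set is closed as soon as its intersection with every compact set is closed.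

We use these textbook facts (Engelking, *General Topology*, §3.9). Locally compact Hausdorff spaces are Čech-complete. Closed subspaces and open subspaces of Čech-complete spaces are Čech-complete, and the same holds for lc Hausdorff spaces. Čech-complete spaces are Baire and are $k$-spaces. In all that follows, $\overline A$ and $\operatorname{int}A$ are taken in the ambient space $X$.

Why is the hypothesis weak? In a crowded $T_1$ space the closure of a discrete set $D$ is always nwd. Indeed, suppose $B\ne\emptyset$ is open and $B\subseteq\overline D$. Then $B$ contains some $d\in D$. Choose $V$ open with $V\cap D=\{d\}$. Then $V\cap B\subseteq\overline{V\cap B\cap D}=\{d\}$, so $d$ is isolated, a contradiction. So on a crowded space the hypothesis only speaks about nowhere dense sets, while Theorem 2 draws a conclusion about open sets.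

## 2. First consequences of monotone normality

**Lemma 4.** Let $X$ be MN.

- (a) $X$ is Hausdorff and $\overline{G(x,U)}\subseteq U$; so $X$ is regular.
- (b) Every subspace of $X$ is MN.
- (c) If $A\subseteq X$ is discrete and $V_a$ ($a\in A$) are open with $V_a\cap A=\{a\}$, then the sets $G(a,V_a)$ are pairwise disjoint.
- (d) "Discretely lc" and "discretely Čech-complete" pass to closed subspaces and to open subspaces of $X$.

*Proof.* (a) Let $x\ne y$. If $G(x,X\setminus\{y\})$ met $G(y,X\setminus\{x\})$, (MN) would give $x\in X\setminus\{x\}$ or $y\in X\setminus\{y\}$. So they are disjoint and $X$ is Hausdorff. Now let $x\in U$ and $y\notin U$. If $G(y,X\setminus\{x\})$ met $G(x,U)$, (MN) would give $y\in U$ or $x\in X\setminus\{x\}$, both false. So $y$ has a neighbourhood missing $G(x,U)$.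

(b) Let $Y\subseteq X$. For $U$ open in $Y$ put $\tilde U=X\setminus\overline{Y\setminus U}$. Since $Y\setminus U$ is closed in $Y$, we have $\tilde U\cap Y=U$. Put $G_Y(x,U)=Y\cap G(x,\tilde U)$. Then $x\in G_Y(x,U)\subseteq U$. If $G_Y(x,U)$ and $G_Y(y,V)$ meet, then $x\in\tilde V$ or $y\in\tilde U$, and since $x,y\in Y$ this says $x\in V$ or $y\in U$.

(c) If $a\ne b$ and $G(a,V_a)$ meets $G(b,V_b)$, then $a\in V_b$ or $b\in V_a$, and neither holds.

(d) If $Y$ is closed and $D\subseteq Y$, the closures of $D$ in $Y$ and in $X$ agree. If $Y$ is open, the closure of $D$ in $Y$ is $\overline D\cap Y$, an open subset of $\overline D$, so it inherits the property. $\square$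

The next lemma is the reason why monotone normality and discrete sets fit together. Its purpose is to place any closed nwd set below a discrete set.

**Lemma 5.** If $X$ is MN and $F\subseteq X$ is closed nwd, there is a discrete $D\subseteq X\setminus F$ with $F\subseteq\overline D$. Hence if $X$ is discretely lc (discretely Čech-complete), every closed nwd subset of $X$ is lc (Čech-complete).

*Proof.* By Zorn's lemma take a maximal family $\mathcal P$ of pairs $(x,V)$ with $x\in V$, $V$ open, $V\cap F=\emptyset$, such that the sets $G(x,V)$, $(x,V)\in\mathcal P$, are pairwise disjoint. Let $D$ be the set of first coordinates. Two different pairs have different first coordinates, since $x\in G(x,V)$. Also $G(x,V)\cap D=\{x\}$, so $D$ is discrete. Clearly $D\cap F=\emptyset$.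

Let $q\in F$ and let $U\ni q$ be open. The open set $V_0=G(q,U)\setminus F$ is nonempty because $F$ is nwd. Pick $a\in V_0$. By maximality $G(a,V_0)$ meets some $G(x,V)$ with $(x,V)\in\mathcal P$ (otherwise $(a,V_0)$ could be added; if $(a,V_0)$ is already in $\mathcal P$, it meets itself). As $G(a,V_0)\subseteq G(q,U)$, the sets $G(q,U)$ and $G(x,V)$ meet. Since $q\in F$, $q\notin V$, so (MN) gives $x\in U$. Thus every neighbourhood of $q$ meets $D$.

For the last statement, $F$ is a closed subset of $\overline D$. $\square$

Together with the observation at the end of Section 1: a crowded MN space is discretely lc exactly when all its closed nwd subsets are lc.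

Learn the pattern of this proof, because it returns twice: *take a maximal family of pairs with disjoint sets $G(x,V)$, all $V$ avoiding $q$; test maximality inside $G(q,U)$; conclude $x\in U$.* Note also what it does not give: only the point $x$ is forced into $U$, and nothing is said about the rest of $G(x,V)$.

## 3. The metrizable case by hand

Let $X$ be metrizable and discretely lc. We show that $X$ is lc, hence Baire.

Suppose $p$ has no compact neighbourhood. For each $n\ge 1$ the closed ball $\{x:d(x,p)\le 1/n\}$ is not compact, so it contains an infinite set $E_n$ that is closed and discrete in $X$. Remove $p$ from $E_n$ if necessary. Then $\varepsilon_n=d(p,E_n)>0$. Choose $n_1<n_2<\cdots$ with $1/n_{k+1}<\varepsilon_{n_k}$ and let $E=\bigcup_kE_{n_k}$. The open set $\{x:d(x,p)>1/n_{k+1}\}$ meets only $E_{n_1},\dots,E_{n_k}$, and it contains $E_{n_k}$. A finite union of closed discrete sets is closed and discrete, so $E$ is discrete and $\overline E=E\cup\{p\}$. Every neighbourhood of $p$ contains some $E_{n_k}$, an infinite closed discrete set, so $p$ has no compact neighbourhood in $\overline E$. This contradicts the hypothesis.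

The argument used a countable base at $p$ in an essential way: the pieces $E_{n_k}$ were put into smaller and smaller balls. A general MN space has no such base. We will have to find disjoint pieces such that every neighbourhood of $p$ captures a whole piece. This is hard, and we come to it in Section 8. First we prove the Baire property in a different way.

## 4. A tree that fills the whole space

Suppose $X$ is crowded, MN, discretely lc, and $X=\bigcup_nF_n$ with $F_n$ closed nwd and increasing. By Lemma 5 each $F_n$ is lc. This alone is no contradiction. What would be a contradiction is a *single* nonempty closed nwd set $K$ such that every $K\setminus F_j$ is dense in $K$. By Lemma 5 such a $K$ is lc, hence Baire, but the dense open sets $K\setminus F_j$ have empty intersection.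

A sensible plan is to build $K$ by levels. Let $D_0=\{q_0\}$. Given a discrete $D_n$, find a discrete $D_{n+1}$ disjoint from $F_n$ with $D_n\subseteq\overline{D_{n+1}}$, by the method of Lemma 5. Put $S=\bigcup_nD_n$ and $K=\overline S$. Each point of $S$ is a limit of points of arbitrarily high levels, which avoid $F_j$. So every $K\setminus F_j$ is dense in $K$.

The plan stops at one point: nothing makes $K$ nowhere dense. Here is a space in which the construction fills everything.

**Definition (cone topology).** On the set $\omega^{<\omega}$ of finite sequences of natural numbers, let $[s]=\{t:s\subseteq t\}$ and take as a base the sets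
$$B_k(s)=\{s\}\cup\bigcup_{n\ge k}[s^\frown n]\qquad(s\in\omega^{<\omega},\ k\in\omega).$$

If $t\in B_k(s)$ and $t\ne s$, then $[t]=B_0(t)\subseteq B_k(s)$. From this one sees that these sets form a base. The space is $T_1$ (if $t\notin[s]$, then $[s]$ misses $t$; if $s^\frown n\subseteq t$, then $B_{n+1}(s)$ misses $t$) and crowded. It is MN with $G(s,V)=B_k(s)$ for the least $k$ with $B_k(s)\subseteq V$. Indeed, let $r\in G(s,V)\cap G(t,W)$. Then $s,t\subseteq r$, so $s$ and $t$ are comparable, say $s\subseteq t$. If $s=t$, then $t\in V$. Otherwise $s^\frown n\subseteq r$ for some $n$ with $[s^\frown n]\subseteq G(s,V)$, and $s^\frown n\subseteq t$, so $t\in V$. The other case is symmetric.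

Let $F_n=\{s:|s|\le n\}$. This set is closed and nwd, and it is even compact. By induction on $n$: a member of an open cover that contains $\emptyset$ contains some $B_k(\emptyset)$, and what remains of $F_n$ is the union of $k$ copies of $F_{n-1}$. Take $D_n=\omega^n$. Each $D_n$ is discrete, since $[s]\cap\omega^n=\{s\}$. We have $D_n\subseteq\overline{D_{n+1}}$ and $D_{n+1}\cap F_n=\emptyset$. But $S$ is the whole space.

This space is not discretely lc. Let $0^m$ be the sequence of $m$ zeros and let $D=\{\langle n\rangle^\frown 0^m:n,m\in\omega\}$. It is discrete, since $B_1(s)\cap D=\{s\}$ for $s\in D$, and $\overline D=D\cup\{\emptyset\}$. Each neighbourhood of $\emptyset$ contains, for large $n$, the infinite closed discrete set $\{\langle n\rangle^\frown0^m:m\in\omega\}$. So there is no conflict with Theorem 1. The point is that the plan used only "MN and crowded", which this space satisfies. One more ingredient is needed, and it must come from the hypothesis on discrete closures.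

The ingredient is room. At each $x\in S$ we want an open set $A_x$ with $x\in\overline{A_x}$ into which no point of $S$ ever falls. Then $\bigcup_xA_x$ shows that $S$ is nwd. The next level near $x$ must then live in another open set $B_x$, disjoint from $A_x$, still with $x\in\overline{B_x}$.

**Definition (two-sided point).** A point $q\in X$ is *two-sided* if there are disjoint open $V',V''$ with $q\in\overline{V'}\cap\overline{V''}$. Then $q\notin V'\cup V''$: if, say, $q\in V'$, then $V'$ is a neighbourhood of $q$ missing $V''$.

In $\mathbb R$ every point is two-sided. In the space $\mathbb T$ of Example 3 *no* point is two-sided (Section 11). So the existence of two-sided points must use the hypothesis.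

## 5. Two-sided points are dense

**Lemma 6.** Let $X$ be crowded, MN and discretely Čech-complete (for example discretely lc). Then the two-sided points are dense in $X$.

*Proof.* Let $O\neq\emptyset$ be open and $p\in O$. We find a two-sided point in $O$.

**Step 1: an infinite compact set inside $O$.** This is where the hypothesis is used. The space $O$ is MN and crowded, and $\{p\}$ is closed nwd in it. Lemma 5 in $O$ gives a discrete $D\subseteq O\setminus\{p\}$ with $p\in\overline D$. Let $Z=\overline D\cap O$. It is open in $\overline D$, so it is Čech-complete, and $p$ is not isolated in $Z$. If $Z$ is lc, a compact neighbourhood of $p$ in $Z$ is infinite, since otherwise $p$ would be isolated. In general $Z$ is a $k$-space. If all compact subsets of $Z$ were finite, every subset of $Z$ would meet every compact set in a closed set, so every subset of $Z$ would be closed and $Z$ would be discrete, which it is not. So there is an infinite compact $K\subseteq Z\subseteq O$.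

**Step 2: a countable discrete set in $K$.** We need an infinite discrete set with compact closure. The claim is that every infinite Hausdorff space $K$ contains a countably infinite discrete subspace. First, there is a nonempty open $U\subseteq K$ with $K\setminus\overline U$ infinite. Take $x\ne y$ with disjoint open neighbourhoods $U\ni x$ and $V\ni y$. If $K\setminus\overline U$ is infinite, $U$ works. Otherwise $V\subseteq K\setminus\overline U$ is finite, so $\{y\}$ is open, and it works. Now repeat this in the infinite open subspace $K\setminus\overline U$, and so on. This gives disjoint nonempty open sets $U_0,U_1,\dots$ of $K$. Choose $x_n\in U_n$; then $\{x_n:n\in\omega\}$ is discrete.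

Let $A\subseteq K$ be countably infinite and discrete. As $K$ is closed in $X$, $\overline A\subseteq K\subseteq O$, and $\overline A$ is compact.

**Step 3: two disjoint parts of $A$ share a limit point.** We claim that there are disjoint $B,C\subseteq A$ with $\overline B\cap\overline C\ne\emptyset$. Suppose that disjoint subsets of $A$ always have disjoint closures.

Let $\{A_i:i<\omega_1\}$ be infinite subsets of $A$ with pairwise finite intersections. (Identify $A$ with the set of finite $0$–$1$ sequences, and for different $x\in 2^\omega$ take the sets of initial segments of $x$.) Pick $d_i\in\overline{A_i}\setminus A$. It exists: otherwise $\overline{A_i}\subseteq A$ would be an infinite compact subset of a discrete space. Put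
$$V_i=X\setminus\overline{A\setminus A_i}.$$
By our assumption $\overline{A_i}\cap\overline{A\setminus A_i}=\emptyset$, so $d_i\in V_i$. Let $j\neq i$. The set $A_j\cap A_i$ is finite and does not contain $d_j$, so $d_j\in\overline{A_j\setminus A_i}\subseteq\overline{A\setminus A_i}$. Hence $d_j\notin V_i$. By (MN) the sets $G(d_i,V_i)$, $i<\omega_1$, are pairwise disjoint. Each contains $d_i\in\overline A$, so each meets the countable set $A$. Uncountably many disjoint sets cannot all meet a countable set. This contradiction proves the claim.

**Step 4: separate the two parts by open sets.** Take $q\in\overline B\cap\overline C$; then $q\in\overline A\subseteq O$. By Lemma 4(c) the points $a\in A$ have pairwise disjoint open neighbourhoods $G_a$. The sets $V'=\bigcup_{a\in B}G_a$ and $V''=\bigcup_{a\in C}G_a$ are open and disjoint, and $q$ is in both closures. $\square$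

## 6. A nowhere dense tree

We now carry out the plan of Section 4 with room left at every point. We state it with general sets $W_n(x)$, because it will be used twice: with $W_n(x)=X\setminus F_n$ for Theorem 1, and with a quite different choice for Theorem 2.

**Lemma 7 (tree lemma).** Let $X$ be crowded and MN with the two-sided points dense, and let $H\ne\emptyset$ be open. For $x\in H$ and $n\in\omega$ let $W_n(x)\subseteq H$ be open and dense in some neighbourhood of $x$. Then there are nonempty pairwise disjoint $D_n\subseteq H$ ($n\in\omega$), maps $\pi:D_{n+1}\to D_n$, and open sets $O_x$ for $x\in S=\bigcup_nD_n$ such that: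

- (T1) $x\in O_x\subseteq H$;
- (T2) if $x\in D_n$ and $\pi(y)=x$, then $\overline{O_y}\subseteq O_x\cap W_n(x)$ and $x\notin O_y$;
- (T3) $x\in\overline{\pi^{-1}(x)}$ for all $x\in S$;
- (T4) $S$ is nowhere dense in $X$.

Moreover $D_0$ is a single point.

*Proof.* **Step 1: the recursion.** We build the levels so that all points are two-sided and, within each level, the sets $O_x$ are pairwise disjoint. Let $D_0=\{q_0\}$ with $q_0\in H$ two-sided, and $O_{q_0}=H$.

Suppose $D_0,\dots,D_n$ are given, pairwise disjoint, with the sets $O_x$. For $x\in D_n$ fix disjoint open $V'_x,V''_x$ witnessing that $x$ is two-sided, and put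
$$A_x=O_x\cap V'_x,\qquad B_x=O_x\cap V''_x\cap W_n(x). \tag{1}$$
These are disjoint open sets with $x\notin A_x\cup B_x$. As $O_x$ is a neighbourhood of $x$, $x\in\overline{A_x}$. Also $x\in\overline{B_x}$: if $U\ni x$ is open and $R$ is an open neighbourhood of $x$ in which $W_n(x)$ is dense, then $U\cap R\cap O_x\cap V''_x$ is a nonempty open subset of $R$, so it meets $W_n(x)$.

By Zorn's lemma take a maximal family $\mathcal P_x$ of pairs $(y,V)$ with $y$ two-sided, $y\in V\subseteq B_x$, $V$ open, and the sets $G(y,V)$ pairwise disjoint. Let $\pi^{-1}(x)$ be the set of first coordinates, and put $O_y=G(y,V)$ for $(y,V)\in\mathcal P_x$. Put $D_{n+1}=\bigcup_{x\in D_n}\pi^{-1}(x)$. Since $O_y\subseteq V\subseteq B_x\subseteq O_x$ and the $O_x$, $x\in D_n$, are disjoint, $\pi$ is well defined and the sets $O_y$, $y\in D_{n+1}$, are pairwise disjoint.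

**Step 2: levels are disjoint.** This makes $O_x$ unambiguous for $x\in S$ and keeps the recursion going. From $O_y\subseteq B_{\pi(y)}\subseteq O_{\pi(y)}$ we get, going down the tree,
$$O_y\subseteq B_{x'}\subseteq O_{x'}\quad\text{whenever } x' \text{ is a proper ancestor of } y. \tag{2}$$
Let $y\in D_{n+1}$, $k\le n$, and let $x'\in D_k$ be its ancestor of level $k$. If $y$ were in $D_k$, then $y\in O_{x'}$ by (2), and disjointness of the $O$'s at level $k$ gives $y=x'$. But $y\in B_{x'}$ and $x'\notin B_{x'}$, a contradiction. So $D_{n+1}\cap D_k=\emptyset$.

**Step 3: (T1), (T2), (T3).** (T1) is clear. If $(y,V)\in\mathcal P_x$, then $\overline{O_y}\subseteq V\subseteq B_x\subseteq O_x\cap W_n(x)$ by Lemma 4(a), and $x\notin B_x\supseteq O_y$. This is (T2).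

For (T3) we use the pattern of Lemma 5. Let $U\ni x$ be open. The open set $V_0=G(x,U)\cap B_x$ is nonempty. Pick a two-sided $y_0\in V_0$. By maximality, $G(y_0,V_0)$ meets $G(y,V)$ for some $(y,V)\in\mathcal P_x$. So $G(x,U)\cap G(y,V)\ne\emptyset$. As $x\notin B_x\supseteq V$, (MN) gives $y\in U$. So $x\in\overline{\pi^{-1}(x)}$. In particular all $D_n$ are nonempty.

**Step 4: no point of $S$ falls into a reserved set $A_x$.** Let $A=\bigcup_{x\in S}A_x$. This is open and $S\subseteq\overline A$. We claim $A\cap S=\emptyset$. Suppose $x\in D_n$ and $z\in D_k\cap A_x$; so $z\in O_x$.

If $k\ge n$, let $x'\in D_n$ be the ancestor of $z$ of level $n$ (with $x'=z$ if $k=n$). Then $z\in O_{x'}\cap O_x$, so $x'=x$. If $k=n$, then $z=x\notin A_x$, a contradiction. If $k>n$, then $z\in B_x$ by (2), and $B_x\cap A_x=\emptyset$, a contradiction.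

If $k<n$, let $x'\in D_k$ be the ancestor of $x$ of level $k$. By (2), $z\in O_x\subseteq B_{x'}\subseteq O_{x'}$. Both $z$ and $x'$ are in $D_k$ and $z\in O_z\cap O_{x'}$, so $z=x'$. But $x'\notin B_{x'}$, a contradiction.

**Step 5: (T4).** As $A$ is open and misses $S$, $\overline S\cap A=\emptyset$. A nonempty open $U\subseteq\overline S$ would contain a point of $S\subseteq\overline A$, hence meet $A$, which is impossible. $\square$

## 7. The Baire property

**Proof of Theorem 1.** Locally compact Hausdorff spaces are Čech-complete, so discretely lc MN spaces are discretely Čech-complete, and it is enough to treat the second statement. Closed subspaces of $X$ are MN and discretely Čech-complete (Lemma 4(b),(d)), so it suffices to prove that $X$ itself is Baire.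

**Step 1: reduction to a crowded space that is a union of countably many nwd sets.** Suppose $X$ is not Baire. Then there are dense open sets $G_n$ and a nonempty open $H$ with $H\cap\bigcap_nG_n=\emptyset$. An isolated point of $X$ lies in every dense set, so $H$ contains none. Thus $H$ is crowded. It is MN and discretely Čech-complete, and the sets $G_n\cap H$ are dense and open in it. Replace $X$ by $H$ and $G_n$ by $G_n\cap H$. Now $X\neq\emptyset$ is crowded and $X=\bigcup_nF_n$, where
$$F_n=\bigcup_{k\le n}(X\setminus G_k)$$
are closed, nwd and increasing.

**Step 2: the tree.** By Lemma 6 the two-sided points are dense. Apply Lemma 7 with the open set $X$ in the role of $H$ and $W_n(x)=X\setminus F_n$, which is open and dense. Let $K=\overline S$. It is nonempty, closed and nwd by (T4). By Lemma 5, $K$ is Čech-complete, hence Baire.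

**Step 3: contradiction.** We show that every $K\setminus F_j$ is dense in $K$. Let $x\in D_n$. By (T3), $D_i\subseteq\overline{D_{i+1}}$ for all $i$, so $x\in\overline{D_{m+1}}$ for every $m\ge n$. Take $m\ge\max(n,j)$. By (T2), $D_{m+1}\subseteq X\setminus F_m\subseteq X\setminus F_j$. So $x\in\overline{K\setminus F_j}$. Hence $S\subseteq\overline{K\setminus F_j}$, and $K\setminus F_j$ is dense and open in $K$. But $\bigcap_j(K\setminus F_j)=K\setminus\bigcup_jF_j=\emptyset$, although $K$ is a nonempty Baire space. $\square$

## 8. Neighbourhood assignments and small open pieces

We turn to Theorem 2. Let us repeat the metrizable argument of Section 3 at a point $p$ of an MN space with no compact sets of nonempty interior near $p$. Lemma 5 with $F=\{p\}$ gives disjoint open sets $G(x,V)$ whose centres $x$ accumulate at $p$. Put into each one a discrete set whose closure is not compact, and let $E$ be the union. To contradict local compactness of $\overline E$ at $p$, we need each neighbourhood $U$ of $p$ to contain, at least up to closure, one entire piece. But the proof of Lemma 5 only gives $x\in U$. This is the point where the copy of the metrizable proof stops.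

We get past it by looking at (MN) from the other side. Let $Y=X\setminus\{p\}$ and $N(y)=G(y,Y)$ for $y\in Y$. For $t\in Y$ let $M(t)=\{y\in Y:t\in N(y)\}$. If the single point $t$ lies in $G(p,U)$ and $y\in M(t)$, then $t\in G(p,U)\cap G(y,Y)$. Since $p\notin Y$, (MN) gives $y\in U$. So
$$t\in G(p,U)\ \Longrightarrow\ M(t)\subseteq U. \tag{3}$$
One condition on $t$ pulls the whole set $M(t)$ into $U$. If $M(t)$ is dense in some open set, that open set lies in $\overline U$. So we need many points $t$ for which $\operatorname{int}\overline{M(t)}$ is nonempty, and near $t$.

This is not automatic. In $\mathbb Q=\{q_0,q_1,\dots\}$ let $N(q_n)$ be an open neighbourhood of $q_n$ that misses $q_0,\dots,q_{n-1}$. Then $q_k\in N(q_n)$ forces $n\le k$, so every $M(q_k)$ is finite and has nowhere dense closure. In a Baire metric space, on the other hand, it is a category argument. Let $Y_n$ be the set of $y$ such that $N(y)$ contains the ball of radius $1/n$ about $y$. Since $\bigcup_nY_n$ is everything, each nonempty open set contains, for some $n$, a point $t\in\operatorname{int}\overline{Y_n}$. Every $y\in Y_n$ with $d(y,t)<1/n$ is in $M(t)$, so $t\in\operatorname{int}\overline{M(t)}$. Without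 a metric there is no such countable decomposition, and Theorem 1 cannot simply be quoted. We go back to the tree instead.

**Lemma 8.** Let $X$ be crowded, MN and discretely lc, $Y\subseteq X$ open, and for each $y\in Y$ let $N(y)$ be open with $y\in N(y)\subseteq Y$. Put $M(t)=\{y\in Y:t\in N(y)\}$. Every nonempty open $H\subseteq Y$ contains a point $t$ with $t\in\overline{\operatorname{int}\overline{M(t)}}$.

*Proof.* Suppose $H$ contains no such point.

**Step 1: translate the failure into dense open sets.** For $t\in H$ choose an open $R_t$ with $t\in R_t\subseteq H$ and $R_t\cap\operatorname{int}\overline{M(t)}=\emptyset$. Put $W(t)=R_t\setminus\overline{M(t)}$. It is open. It is dense in $R_t$, because a nonempty open subset of $R_t$ contained in $\overline{M(t)}$ would lie in $\operatorname{int}\overline{M(t)}$. If $y\in W(t)$, then $y\in Y\setminus M(t)$, that is,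
$$y\in W(t)\ \Longrightarrow\ t\notin N(y). \tag{4}$$

**Step 2: a branch with an accumulation point.** By Lemma 6 we may apply Lemma 7 to $H$ with $W_n(x)=W(x)$ for all $n$. The set $K=\overline S$ is closed nwd, hence lc by Lemma 5. So the point $q_0$ with $D_0=\{q_0\}$ has an open neighbourhood $Q$ in $X$ such that $Q\cap K$ is contained in a compact $K_0\subseteq K$. By (T3) choose inductively $q_{n+1}\in\pi^{-1}(q_n)\cap Q$. The $q_n$ are distinct, since they lie on different levels, and all are in $K_0$. So there is $z\in K_0$ each of whose neighbourhoods contains infinitely many $q_n$.

**Step 3: $N(z)$ contains no $q_n$.** Fix $n$. For $m\ge n+1$, (T2) gives $q_m\in O_{q_m}\subseteq O_{q_{n+1}}$. So $z\in\overline{O_{q_{n+1}}}\subseteq W(q_n)$, again by (T2). In particular $z\in H\subseteq Y$, so $N(z)$ is defined, and $q_n\notin N(z)$ by (4). This holds for all $n$. But $N(z)$ is a neighbourhood of $z$, a contradiction. $\square$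

Here local compactness of $K$ was used to obtain the accumulation point $z$. In Theorem 1 it was enough that $K$ is Baire.

The next lemma collects enough points $t$ to get a dense union of pieces, keeps the set of chosen points nowhere dense, and makes the pieces disjoint.

**Lemma 9.** In the situation of Lemma 8 assume that $Y$ is dense in $X$, and put
$$O(t)=N(t)\cap\operatorname{int}\overline{M(t)}.$$
There is $T\subseteq Y$, nwd in $X$, such that $\bigcup_{t\in T}O(t)$ is dense in $X$, and there are pairwise disjoint nonempty open $O'_t\subseteq O(t)$ ($t\in T$). Moreover $O(t)\subseteq\overline{M(t)}$.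

*Proof.* The last statement is clear from the definition.

**Step 1: choose the points.** Recursively, as long as
$$H_\alpha=Y\setminus\overline{\bigcup_{\beta<\alpha}O(t_\beta)}$$
is nonempty, let $t_\alpha\in H_\alpha$ be as in Lemma 8, so $t_\alpha\in\overline{\operatorname{int}\overline{M(t_\alpha)}}$. Since $N(t_\alpha)$ is an open neighbourhood of $t_\alpha$,
$$t_\alpha\in\overline{O(t_\alpha)}. \tag{5}$$
For $\beta<\alpha$ the point $t_\beta$ is in $\overline{O(t_\beta)}$ and $t_\alpha$ is not. So the $t_\alpha$ are distinct and the recursion stops at some ordinal $\lambda$ with $H_\lambda=\emptyset$. Let $T=\{t_\alpha:\alpha<\lambda\}$. Then $Y\subseteq\overline{\bigcup_{\alpha<\lambda}O(t_\alpha)}$, and since $Y$ is dense, so is $\bigcup_{\alpha<\lambda}O(t_\alpha)$.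

**Step 2: make the pieces disjoint.** Let
$$O'_\alpha=O(t_\alpha)\setminus\overline{\bigcup_{\beta<\alpha}O(t_\beta)}$$
and write $O'_t=O'_\alpha$ for $t=t_\alpha$. These sets are open and pairwise disjoint. $O'_\alpha$ contains $O(t_\alpha)\cap H_\alpha$, which is nonempty by (5), as $H_\alpha$ is a neighbourhood of $t_\alpha$. The union of the $O'_\alpha$ is dense. Indeed, let $B\ne\emptyset$ be open and let $\alpha$ be least with $B\cap O(t_\alpha)\neq\emptyset$. The open set $B\cap O(t_\alpha)$ misses $\bigcup_{\beta<\alpha}O(t_\beta)$, hence misses its closure, so $B\cap O(t_\alpha)\subseteq O'_\alpha$.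

**Step 3: $T$ is nwd.** We have $T\cap O'_\alpha\subseteq\{t_\alpha\}$. If $\gamma>\alpha$, then $t_\gamma\in H_\gamma$ is not in $O(t_\alpha)$. If $\gamma<\alpha$, then $t_\gamma\in\overline{O(t_\gamma)}$ by (5), and this set is disjoint from $O'_\alpha$. As $O'_\alpha$ is open and misses $T\setminus\{t_\alpha\}$, also $\overline T\cap O'_\alpha\subseteq\{t_\alpha\}$. If $B\subseteq\overline T$ were nonempty and open, it would meet some $O'_\alpha$, and $B\cap O'_\alpha$ would be a nonempty open subset of $\{t_\alpha\}$. This is impossible in a crowded space. $\square$

## 9. Compactness from compact discrete closures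

In Section 3 a noncompact closed ball contained an infinite closed discrete set. In general we need this substitute.

**Lemma 10 (Tkachuk).** If the closures of all discrete subspaces of a space $Z$ are compact, then $Z$ is compact.

*Proof.* Suppose $Z$ is not compact.

**Step 1: an increasing cover.** Take an open cover $\{C_\xi:\xi<\mu\}$ without finite subcover, of least possible cardinality $\mu$; so $\mu$ is infinite. For $\xi<\mu$ the union $\bigcup_{\eta<\xi}C_\eta$ is not $Z$. Otherwise $\{C_\eta:\eta<\xi\}$ would be a cover of smaller cardinality and would have a finite subcover. Let $\kappa=\operatorname{cf}\mu$, an infinite regular cardinal. Along an increasing cofinal sequence of length $\kappa$ in $\mu$, these unions give an increasing open cover $\{U_\gamma:\gamma<\kappa\}$ with no $U_\gamma$ equal to $Z$. A compact subset of $Z$ is covered by finitely many $U_\gamma$, hence is contained in one of them.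

**Step 2: a long sequence.** We choose recursively, for $\alpha<\kappa$, an ordinal $\gamma_\alpha<\kappa$ with $\gamma_\alpha\ge\alpha$, $\gamma_\alpha\ge\gamma_\beta$ for all $\beta<\alpha$, and
$$\overline{\{x_\beta:\beta<\alpha\}}\subseteq U_{\gamma_\alpha},$$
and then a point $x_\alpha\in Z\setminus U_{\gamma_\alpha}$. By regularity of $\kappa$ this is possible if the closure on the left is compact, and for this it is enough that $\{x_\beta:\beta<\alpha\}$ is discrete.

**Step 3: the sequence is discrete.** Let $\beta<\alpha$. If $\beta+1<\alpha$, consider the open set $U_{\gamma_{\beta+1}}\setminus\overline{\{x_\xi:\xi<\beta\}}$. It contains $x_\beta$, because $x_\beta\in\overline{\{x_\xi:\xi<\beta+1\}}\subseteq U_{\gamma_{\beta+1}}$, and $x_\beta\notin U_{\gamma_\beta}\supseteq\overline{\{x_\xi:\xi<\beta\}}$. It contains no $x_\xi$ with $\xi<\beta$. It contains no $x_\xi$ with $\beta<\xi<\alpha$, because $x_\xi\notin U_{\gamma_\xi}\supseteq U_{\gamma_{\beta+1}}$. If $\beta+1=\alpha$, the open set $Z\setminus\overline{\{x_\xi:\xi<\beta\}}$ isolates $x_\beta$ in $\{x_\xi:\xi<\alpha\}$, for the same reason. So the recursion goes through. The first case also shows that $\{x_\alpha:\alpha<\kappa\}$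 is discrete, since $\beta+1<\kappa$ for every $\beta<\kappa$.

**Step 4: contradiction.** The closure of $\{x_\alpha:\alpha<\kappa\}$ is compact, hence contained in some $U_\gamma$. But $x_\gamma\notin U_{\gamma_\gamma}\supseteq U_\gamma$, since $\gamma_\gamma\ge\gamma$. $\square$

## 10. Local compactness of the whole space

**Proof of Theorem 2.** If $X$ is lc, its closed subspaces are lc, so $X$ is discretely lc. Conversely, let $X$ be MN and discretely lc.

**Step 0: reduction to crowded $X$.** The lemmas of Section 8 need a crowded space. Let $I$ be the set of isolated points of $X$ and $Z=X\setminus\overline I$. The set $I$ is discrete, so $\overline I$ is lc. The open set $Z$ has no isolated points. So $\overline Z$ is crowded: if $\{x\}$ were open in $\overline Z$, it would meet $Z$, so $x\in Z$ would be isolated in $Z$. By Lemma 4, $\overline Z$ is MN and discretely lc.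

Suppose $\overline Z$ is lc. Then $X=\overline I\cup\overline Z$ is a union of two closed lc subspaces, and it is lc. Indeed, if $x$ is in both, take compact neighbourhoods $C_1$ of $x$ in $\overline I$ and $C_2$ of $x$ in $\overline Z$, and open $U_1,U_2\ni x$ with $U_1\cap\overline I\subseteq C_1$, $U_2\cap\overline Z\subseteq C_2$; then $U_1\cap U_2\subseteq C_1\cup C_2$. If $x$ is in only one of the two sets, shrink $U_1$ or $U_2$ to miss the other closed set. So from now on $X$ is crowded.

**Step 1: the open set $Z$ of points with a compact neighbourhood is dense.** This is the general version of Section 3. Suppose $Z$ is not dense. The space $X\setminus\overline Z$ is open, hence crowded, MN and discretely lc, and none of its points has a compact neighbourhood in it. Replacing $X$ by it, we may assume that $X\ne\emptyset$ and no point of $X$ has a compact neighbourhood.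

Fix $p\in X$. Let $Y=X\setminus\{p\}$, which is open and dense, and $N(y)=G(y,Y)$. Take $T$, $O(t)$, $O'_t$ from Lemma 9. For $t\in T$ let $P_t\neq\emptyset$ be open with $\overline{P_t}\subseteq O'_t$ (regularity). Then $\overline{P_t}$ is not compact, since it is a neighbourhood of the points of $P_t$. By Lemma 10 there is a discrete $E_t\subseteq\overline{P_t}$ with $\overline{E_t}$ not compact. Let $E=\bigcup_{t\in T}E_t$. Since the $O'_t$ are open and disjoint and $E\cap O'_t=E_t$, the set $E$ is discrete.

Now let $U\ni p$ be open. We show that $\overline U$ contains a whole piece $E_t$. The nonempty open set $G(p,G(p,U))$ meets some $O(t)$, because $\bigcup_{t\in T}O(t)$ is dense, and $O(t)\subseteq N(t)=G(t,Y)$. As $p\notin Y$, (MN) gives $t\in G(p,U)$. By (3), $M(t)\subseteq U$. So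
$$E_t\subseteq O'_t\subseteq O(t)\subseteq\overline{M(t)}\subseteq\overline U .$$
Hence $\overline E\cap\overline U$ contains the closed noncompact set $\overline{E_t}$, so it is not compact. Also $E$ meets $\overline U$. As $U$ was arbitrary and $X$ is regular, $p\in\overline E$. If $p$ had a compact neighbourhood in $\overline E$, it would contain $\overline E\cap V$ for some open $V\ni p$. Choosing an open $U\ni p$ with $\overline U\subseteq V$, the closed set $\overline E\cap\overline U$ would be compact, which it is not. So $\overline E$ is not lc, a contradiction.

**Step 2: setting for the remaining points.** We now have a dense set of good points, and must treat the rest. Let $\mathcal H$ be a maximal disjoint family of nonempty open sets with compact closures, and $Y=\bigcup\mathcal H$. By Step 1, $Y$ is dense: a nonempty open set missing $Y$ would contain a point $x$ with a compact neighbourhood, and a small open neighbourhood of $x$ could be added to $\mathcal H$. So $C=X\setminus Y$ is closed nwd. Points of $Y$ have compact neighbourhoods. Fix $p\in C$; we look for a compact neighbourhood of $p$.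

For $y\in Y$ let $H(y)$ be the member of $\mathcal H$ containing $y$, and put $N(y)=G(y,H(y))$. Take $T$ and $O(t)$ from Lemma 9. Note that $O(t)\subseteq N(t)\subseteq H(t)$. The set $F=C\cup\overline T$ is closed nwd, hence lc by Lemma 5. Since $p\in F$ and $X$ is regular, there is an open $U_0\ni p$ such that
$$L=F\cap\overline{U_0}\quad\text{is compact.}$$
The idea is that the compact set $L$ contains all $t\in T\cap U_0$, and these points control the pieces $O(t)$, which are dense near $p$. Put
$$\Sigma=\bigcup\{O(t):t\in T\cap U_0\}.$$

**Step 3: $G(p,U_0)\subseteq\overline\Sigma$.** This shows that $\overline\Sigma$ is a neighbourhood of $p$. Let $t\in T$ with $O(t)\cap G(p,U_0)\ne\emptyset$. We have $O(t)\subseteq G(t,H(t))$ and $p\notin H(t)$, since $p\notin Y$. So (MN) gives $t\in U_0$. Since $\bigcup_{t\in T}O(t)$ is dense, each point of the open set $G(p,U_0)$ is in the closure of $G(p,U_0)\cap\bigcup_{t\in T}O(t)\subseteq\Sigma$.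

**Step 4: pieces with index near $r\in L$ are under control.** Let $r\in L$, let $B\ni r$ be open, and let $t\in T\cap G(r,B)$. We claim:
$$\text{either } O(t)\subseteq\overline B,\quad\text{or } r\in Y\text{ and } O(t)\subseteq H(r). \tag{6}$$
Let $y\in M(t)$. Then $t\in N(y)\subseteq H(y)$, so $H(y)=H(t)$. Since $t\in G(r,B)\cap G(y,H(y))$, (MN) gives $y\in B$ or $r\in H(y)=H(t)$. If $r\notin H(t)$, then every $y\in M(t)$ is in $B$, so $O(t)\subseteq\overline{M(t)}\subseteq\overline B$. If $r\in H(t)$, then $r\in Y$ and $O(t)\subseteq H(t)=H(r)$.

**Step 5: $\overline\Sigma$ is compact.** Adding $X\setminus\overline\Sigma$ to a given cover of $\overline\Sigma$ by open sets, it suffices to show that whenever $\mathcal W$ is a family of open sets covering $X$, finitely many members of $\mathcal W$ cover $\overline\Sigma$. For $r\in L$ choose $W_r\in\mathcal W$ and an open $B_r\ni r$ with $\overline{B_r}\subseteq W_r$. As $L$ is compact, there are $r_1,\dots,r_k\in L$ with $L\subseteq\bigcup_jG(r_j,B_{r_j})$. Every $t\in T\cap U_0$ is in $L$, hence in some $G(r_j,B_{r_j})$. So (6) yields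
$$\Sigma\subseteq\bigcup_{j}\overline{B_{r_j}}\ \cup\bigcup_{j:\,r_j\in Y}\overline{H(r_j)} .$$
The right side is closed, so it contains $\overline\Sigma$. The first union is covered by $W_{r_1},\dots,W_{r_k}$. The second is a finite union of compact sets, so it is covered by finitely many members of $\mathcal W$.

By Steps 3 and 5, $\overline\Sigma$ is a compact neighbourhood of $p$. So $X$ is lc. $\square$

Since locally compact Hausdorff spaces are Baire, this is a second proof that MN discretely lc spaces are Baire. It does not replace Theorem 1, whose second statement also covers discretely Čech-complete spaces.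

## 11. An ultrafilter topology on $\omega^{<\omega}$

We now prove what Example 3 claims. Let $\mathbb T=\omega^{<\omega}$ and let $\mathcal U$ be a free ultrafilter on $\omega$. Declare $V\subseteq\mathbb T$ open if
$$\{n:s^\frown n\in V\}\in\mathcal U\quad\text{for every } s\in V.$$
Unions and finite intersections of open sets are open, because $\mathcal U$ is a filter.

**Step 1: $\mathbb T$ is $T_1$, crowded and not Baire.** For each $s$ the set $\mathbb T\setminus\{s\}$ is open, because for every $t$ at most one $n$ has $t^\frown n=s$ and $\mathcal U$ contains all cofinite sets. The set $\{s\}$ is not open, since $\{n:s^\frown n\in\{s\}\}=\emptyset$. So the sets $\mathbb T\setminus\{s\}$ are dense and open. There are countably many of them, with empty intersection.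

**Step 2: $\mathbb T$ is MN.** Let
$$G(s,V)=\{t\supseteq s:\ t|_k\in V\text{ for }|s|\le k\le|t|\},$$
where $t|_k$ is the initial segment of length $k$. Clearly $s\in G(s,V)\subseteq V$. If $t\in G(s,V)$, then $t\in V$, so $\mathcal U$-many $t^\frown n$ are in $V$, and these are in $G(s,V)$. So $G(s,V)$ is open. If $r\in G(s,V)\cap G(t,W)$, then $s,t\subseteq r$ are comparable. If $s\subseteq t$, then $t=r|_{|t|}\in V$. If $t\subseteq s$, then $s=r|_{|s|}\in W$.

**Step 3: a closed crowded subspace $C$ is open.** This is where the ultrafilter is used. Let $t\in C$ and suppose $\{n:t^\frown n\in C\}\notin\mathcal U$. Then $\{n:t^\frown n\in\mathbb T\setminus C\}\in\mathcal U$, so $\{t\}\cup(\mathbb T\setminus C)$ is open and $t$ is isolated in $C$, a contradiction. So $C$ satisfies the definition of an open set.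

**Step 4: closures of discrete sets are scattered.** Let $D$ be discrete and let $P$ be the union of all crowded subspaces of $\overline D$. Then $P$ is crowded. Its closure is crowded too, since an isolated point of $\overline P$ would lie in $P$ and be isolated in $P$. As $\overline P\subseteq\overline D$, $P=\overline P$ is closed. By Step 3, $P$ is open. Suppose $P\ne\emptyset$. As $P$ is open and contained in $\overline D$, there is $d\in P\cap D$, and there is an open $V$ with $V\cap D=\{d\}$. The open set $V\cap P\subseteq\overline D$ satisfies $V\cap P\subseteq\overline{V\cap P\cap D}=\{d\}$. So $d$ is isolated in $\mathbb T$, contradicting Step 1. Hence $P=\emptyset$, and $\overline D$ is scattered.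

**Step 5: all subspaces of $\overline D$ are Baire.** Let $Y$ be a subspace of a scattered space. Every nonempty open subset of $Y$ has an isolated point, which is then isolated in $Y$. So the isolated points of $Y$ are dense in $Y$. Every dense set contains all of them, so any intersection of dense open sets is dense. This completes the proof of the claims of Example 3. $\square$

Finally we check the claim of Section 4 that $\mathbb T$ has no two-sided points. Let $V',V''$ be disjoint open sets. First, $\overline{V'}$ is open. To see this, let $q\in\overline{V'}$. If $q\in V'$, then $\mathcal U$-many $q^\frown n$ are in $V'$. If $q\notin V'$ and $\{n:q^\frown n\in\overline{V'}\}\notin\mathcal U$, then $\{q\}\cup(\mathbb T\setminus\overline{V'})$ is an open neighbourhood of $q$ missing $V'$, a contradiction. Now $V''$ is open and misses $V'$, so it misses $\overline{V'}$. As $\overline{V'}$ is open, it misses $\overline{V''}$. So $\overline{V'}\cap\overline{V''}=\emptyset$. In $\mathbb T$ the set $\omega^{<\omega}$ with levels $\omega^n$ is again a tree of discrete levels that fills the space, and there is nowhere to reserve the sets $A_x$.
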